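\title{A computably categorical structure that is not computably categorical relative to any nonzero degree}

\begin{abstract}
A computable structure is computably categorical relative to a Turing degree $d$ if every $d$-computable copy of it is isomorphic to it by a $d$-computable map. We show that there is no degree $d>0$ such that every computably categorical structure is computably categorical relative to $d$. One structure serves for all degrees: we build a computably categorical structure $\mathcal A$ and, uniformly in $X\in 2^\omega$, an $X$-computable structure $\mathcal B_X$ such that for every noncomputable $X$ the structure $\mathcal B_X$ is a copy of $\mathcal A$ but no $X$-computable function is an isomorphism from $\mathcal A$ to $\mathcal B_X$. The language can be taken finite. In the construction, a computable structure that imitates $\mathcal B_X$ is forced to commit to longer and longer initial segments of $X$, and so to compute $X$.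
\end{abstract}

\section{Introduction}\label{sec:intro}

All structures in this paper are countable, have a computable language, and have universe $\omega$. The \emph{atomic diagram} of a structure is the set of atomic sentences, with constants for the elements of $\omega$, that are true in it; under a fixed computable coding it is a subset of $\omega$. We identify sets $X\subseteq\omega$ with their characteristic functions in $2^\omega$. A structure is \emph{$X$-computable} if its atomic diagram can be computed with oracle $X$, and \emph{computable} if no oracle is needed. A \emph{copy} of $\mathcal A$ is a structure isomorphic to $\mathcal A$. A \emph{Turing degree} is an equivalence class of sets under mutual computability, and \emph{$d$-computable} means $X$-computable for some, equivalently every, $X\in d$. The degree of the computable sets is $0$, and $d>0$ means $d\ne 0$.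

\begin{definition}\label{def:cc}
A computable structure $\mathcal A$ is \emph{computably categorical} if for every computable copy $\mathcal B$ of $\mathcal A$ there is a computable isomorphism between $\mathcal A$ and $\mathcal B$. It is \emph{computably categorical relative to $d$} if for every $d$-computable copy $\mathcal B$ of $\mathcal A$ there is a $d$-computable isomorphism between $\mathcal A$ and $\mathcal B$.
\end{definition}

Computable categoricity says that, for the purposes of computation, a structure has only one presentation. Relativizing to $d$ asks the same of a stronger computer. The two quantifiers in the definition change in opposite directions: there are more copies to handle, and more maps to handle them with. The simplest examples do not notice this. If $\mathcal A$ is a computable copy of $(\mathbb Q,<)$, the back-and-forth construction builds an isomorphism from $\mathcal A$ to any copy $\mathcal B$, and each of its steps is a search in the two atomic diagrams. The isomorphism is therefore computable from $\mathcal B$, and $\mathcal A$ is computably categorical relative to every degree. Example~\ref{ex:never} below is computably categorical relative to no degree, $0$ included. In both cases the oracle is a bystander. The following question comes from \cite{rcc}.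

\begin{quote}
\emph{Is there a degree $d>0$ such that every computably categorical structure is computably categorical relative to $d$?}
\end{quote}

A count suggests the answer yes. There are only countably many computable structures, so $d$ has to meet countably many requirements, all of them met by $0$, and there are uncountably many candidates. It would be enough to find a degree $d>0$ so weak that every $d$-computable copy of a computable structure is $d$-computably isomorphic to a computable copy. The same count shows what a negative answer has to look like: if each of the uncountably many degrees $d>0$ is defeated by one of countably many structures, then a single structure defeats uncountably many degrees. The answer is no, and a single structure defeats all of them.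

\begin{theorem}\label{thm:main}
There are a computable structure $\mathcal A$ and a uniform procedure $X\mapsto\mathcal B_X$ \textup{(}$X\in2^\omega$, $\mathcal B_X$ uniformly $X$-computable\textup{)} such that
\begin{enumerate}
\item[(1)] $\mathcal A$ is computably categorical;
\item[(2)] for every noncomputable $X$, $\mathcal B_X\cong\mathcal A$, but no $X$-computable function is an isomorphism from $\mathcal A$ to $\mathcal B_X$.
\end{enumerate}
Hence $\mathcal A$ is computably categorical relative to $d$ if and only if $d=0$. In particular, no degree $d>0$ has the property asked for.
\end{theorem}

Here ``uniformly'' means that one oracle machine, given the oracle $X$, decides the atomic diagram of $\mathcal B_X$. We first build $\mathcal A$ in an infinite language; Theorem~\ref{thm:finite} shows that the language may be taken finite.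

The two parts of the theorem pull against each other. For computable $X$ the structure $\mathcal B_X$ is computable, so by (1) the conclusion of (2) must fail for it, although the procedure that builds $\mathcal B_X$ sees only finite initial segments of $X$ and cannot tell whether $X$ is computable. So $\mathcal A$ cannot be computably categorical for a reason that relativizes, such as back-and-forth. The construction has to meet the computable copies one at a time and exploit the fact that they are computable. Section~\ref{sec:toy} shows how, in the case of one copy and one potential isomorphism, and explains what has to be added in general. The construction is in Section~\ref{sec:construction}. Section~\ref{sec:splits} contains its combinatorial core, Section~\ref{sec:copies} proves part (2), and Section~\ref{sec:cc} proves part (1).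

\section{Tagged structures}\label{sec:tagged}

We want structures in which positive information about an element can be added at any time while the atomic diagram stays decidable. The language has unary relation symbols $C_g$ and $P_t$ for $g,t\in\omega$ and one binary relation symbol $E$.

\begin{definition}\label{def:tagged}
A structure in this language is \emph{tagged} if every element satisfies exactly one of the unary relations, and the following hold. An element satisfying $C_g$ is a \emph{center of sort $g$}, and an element satisfying $P_t$ is a \emph{tag point of kind $t$}. The relation $E(v,x)$ holds only if $v$ is a tag point and $x$ is a center, every tag point $v$ has exactly one $x$ with $E(v,x)$, and for each center $x$ and each $t$ there is at most one tag point $v$ of kind $t$ with $E(v,x)$. The \emph{tag set} $\Lambda(x)$ of a center $x$ is the set of $t$ for which such a $v$ exists.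
\end{definition}

\begin{lemma}\label{lem:iso}
An isomorphism of tagged structures restricts to a bijection between the centers that preserves sorts and tag sets. Conversely, every such bijection $F$ extends uniquely to an isomorphism, and the extension is computable from $F$ and the two structures.
\end{lemma}

\begin{proof}
The first statement holds because sorts and tag sets are defined from the relations. For the second, a tag point $v$ of kind $t$ attached to $x$ must be sent to the unique tag point of kind $t$ attached to $F(x)$, which exists because $t\in\Lambda(x)=\Lambda(F(x))$. This rule gives a bijection between the tag points that preserves all relations. Given an element $v$, we find its unary relation by a search, and if it is a tag point, further searches find $x$ and the image of $v$.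
\end{proof}

We build tagged structures in stages. A new element is always the least unused number. To \emph{give the center $x$ the tag $t$} is to add a tag point of kind $t$ attached to $x$, if there is none yet. All atomic facts about an element and the earlier elements are fixed when the element is created. So a structure built in this way by an effective procedure, with infinitely many elements created, has universe $\omega$ and a decidable atomic diagram, while its tag sets are only enumerated. Recall that a set is \emph{computably enumerable} (c.e.) if an effective procedure lists its elements; the presence of a tag is eventually seen, and its absence is never confirmed.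

\begin{example}\label{ex:never}
Use one sort and one tag. Let $\mathcal A_0$ have centers $x_0,x_1,\dots$, with $x_n$ tagged exactly when $n$ is even. Given $X$, build $\mathcal B$ with centers $y_0,y_1,\dots$, tagging $y_n$ when $n$ enters the halting set $X'$ relative to $X$. The set $X'$ is c.e.\ in $X$ and not $X$-computable, so it is infinite and coinfinite, and $\mathcal B$ is an $X$-computable copy of $\mathcal A_0$. An $X$-computable isomorphism would decide $X'$. So $\mathcal A_0$ is not computably categorical relative to any degree.
\end{example}

\paragraph{Strings and functionals.}
The set of binary strings of length $s$ is $2^s$. We write $\sigma\subseteq\tau$ if $\sigma$ is an initial segment of $\tau$, and $\sigma\subset\tau$ if it is a proper one; here $\tau$ may also be an element of $2^\omega$. The initial segment of length $s$ is $\tau{\upharpoonright}s$, and $\sigma^\frown i$ is $\sigma$ followed by the bit $i$. Let $\Phi_0,\Phi_1,\dots$ list the oracle machines, so that every $X$-computable function is $\Phi_i^X$ for some $i$. For a string $\tau$ we write $\Phi^\tau_{i,s}(n){\downarrow}=y$ if the computation with oracle $\tau$ halts within $s$ steps with output $y$ and queries only numbers below $|\tau|$. Then $\Phi_i^X(n)=y$ for every $X\supset\tau$. Conversely, if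 $\Phi_i^X(n)=y$, then $\Phi^{X\upharpoonright s}_{i,s}(n){\downarrow}=y$ for all large $s$.

\paragraph{Opponents.}
Let $\varphi_0,\varphi_1,\dots$ list the partial computable functions, and let $\varphi_{j,s}$ be the part of $\varphi_j$ computed within $s$ steps. We read $\varphi_j$ as a candidate for the characteristic function of the atomic diagram of a structure $M_j$, the $j$-th \emph{opponent}. Every computable copy of $\mathcal A$ is some $M_j$. Since $\varphi_j$ may be partial, the construction uses only the following finite approximations.
\begin{itemize}
\item $\mathrm{sort}_j(y)$ is the first $g$ found with $\varphi_j(C_g(y))=1$ in a fixed search that runs these computations in parallel. It is \emph{seen at stage $s$} if $y<s$ and the search succeeds within $s$ steps.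
\item For $y<s$, $\Lambda_{j,s}(y)$ is the set of $t<s$ such that $\varphi_{j,s}(P_t(v))=1=\varphi_{j,s}(E(v,y))$ for some $v<s$.
\end{itemize}
The finite sets $\Lambda_{j,s}(y)$ increase with $s$, and nothing is seen about $y$ at stage $s$ unless $y<s$. If $M_j$ is a tagged structure, then $\mathrm{sort}_j(y)=g$ exactly when $y$ is a center of sort $g$, and in this case $\Lambda(y)=\bigcup_s\Lambda_{j,s}(y)$.

\section{One functional and one opponent}\label{sec:toy}

At stage $s$ we have a finite part of $\mathcal A$ and, for each $\tau\in2^s$, a finite structure $B_\tau$ with a bijection $\pi_\tau$ from the centers of $\mathcal A$ to those of $B_\tau$ that preserves sorts and current tag sets. The structure $B_\tau$ extends $B_{\tau\upharpoonright(s-1)}$, and $\mathcal B_X$ is the union of the $B_{X\upharpoonright s}$. The maps $\pi_\tau$ are allowed to change, and $\mathcal B_X\cong\mathcal A$ will follow if the changes along $X$ die out at each point.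

\subsection*{The basic game}

Take one sort, one functional $\Phi$, and one opponent $M$, to which we must build a computable isomorphism $f$ if it is a copy of $\mathcal A$. At first no center has a tag, and we add a new center at each stage. Let $a$ be a center of $\mathcal A$. Suppose we have already declared $f(x)=m$ for some centers $x$ of $\mathcal A$ and $m$ of $M$. We call such a declaration a \emph{claim}; since $f$ is to be computable, it cannot be withdrawn.

\emph{Stage 1: the trigger.} We see $\Phi^\tau(a)=y$ for the string $\tau=0$. To make this wrong we separate $y$ from $a$. In $\mathcal A$ we create a new center $c_0$ with a fresh tag $q_0$ and give all other centers, which we call \emph{common}, a fresh tag $w$. In $B_0$ the center $y$ receives $q_0$ and becomes the partner of $c_0$, and a new center takes over the old role of $y$. In $B_1$ we just copy $\mathcal A$. If $y$ never receives $w$, then $\Phi^X$ is not an isomorphism for any $X\supset 0$.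

The opponent now has a choice. If it gives $m$ the tag $w$, the claim looks right. But it may imitate $B_0$ and give $m$ the tag $q_0$. Then $x$ has tag set $\{w\}$ and $m$ has tag set $\{q_0\}$. If nothing else happens, $M$ can be a copy of $\mathcal A$ while $f$ is wrong. We cannot change $f$, so we change $\mathcal A$.

\emph{Stage 2: the first split.} We give $q_0$ to all common centers and $w$ to $c_0$, which makes $c_0$ common. Now $x$ has tag set $\{w,q_0\}$, and $m$ can again be matched with $x$. But $y$ also has the tag $q_0$ and must not become common, so $\mathcal A$ needs a new center without $w$ whose tag set contains $q_0$. We create two, one for each extension of the string $0$: a center $c_{00}$ with tag set $\{q_0,q_{00}\}$ and a center $c_{01}$ with tag set $\{q_0,q_{01}\}$. In $B_{00}$ the center $y$ receives $q_{00}$, and in $B_{01}$ it receives $q_{01}$.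

If $M$ wants to be a copy of $\mathcal A$, then $m$ must receive $w$, $q_{00}$, or $q_{01}$. Say it receives $q_{01}$. This is a bet that $X\supset 01$, and it cannot be taken back: the tag sets that we would ever create below $q_{00}$ contain neither $q_{01}$ nor $w$.

\emph{Stage 3: the second split.} We make $c_{01}$ common, so that the common tag set is $\{w,q_0,q_{01}\}$, and create $c_{010}$ and $c_{011}$ with tag sets $\{q_0,q_{01},q_{010}\}$ and $\{q_0,q_{01},q_{011}\}$. In $B_{010}$ and $B_{011}$ the center $y$ moves on to the corresponding new tag. In $B_{000}$ and $B_{001}$ it stays the partner of $c_{00}$. Figure~\ref{fig:tree} shows the result. We continue in this way.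

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=14mm, level 1/.style={sibling distance=58mm}, level 2/.style={sibling distance=40mm}]
\node {$\{q_0\}$}
  child {node[draw] {$\{q_0,q_{00}\}$}}
  child {node {$\{q_0,q_{01}\}$}
    child {node[draw] {$\{q_0,q_{01},q_{010}\}$}}
    child {node[draw] {$\{q_0,q_{01},q_{011}\}$}}};
\node at (-3.4,-2.8) {common: $\{w,q_0,q_{01}\}$};
\end{tikzpicture}
\caption{The tree of tags after one trigger and two splits. Each boxed set is the tag set of exactly one center of $\mathcal A$; all other centers are common and have tag set $\{w,q_0,q_{01}\}$. In $B_\tau$ with $\tau\supset 0$, the center $y=\Phi^\tau(a)$ has the boxed tag set whose last index is an initial segment of $\tau$. An element of the opponent that has shown $q_{01}$ but not $w$ can move only to one of the two lower boxes, or become common.}\label{fig:tree}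
\end{figure}

The rest of $f$ is defined with care. An element of $M$ is claimed for a common center only after it shows $w$, and then it can never look like a center without $w$. An element is claimed for the center $c_q$ of a leaf $q$ of the tree when it shows $q$ and no tag that $c_q$ lacks. We split $q$ only if $m$ looks like $c_q$ and $c_q$ is unclaimed; if $c_q$ is claimed, then $M$ has two centers with the tag $q$, and by leaving $q$ alone we ensure that $M$ is not a copy. So $m$ is the only element that causes splits. Three things follow.
\begin{enumerate}
\item For $X\supset0$ the map $\Phi^X$ is not an isomorphism, because $a$ has the tag $w$ and $y$ never receives it.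
\item Suppose $h\colon\mathcal A\cong M$. In the limit every center of $\mathcal A$ is common and has $w$, or is $c_q$ for a leaf $q$ that is never split. In the second case $c_q$ is the only center with the tag $q$. If $h^{-1}(m)$ were such a $c_q$, then $m$ would eventually show exactly its finite tag set, no other element of $M$ could be claimed for $c_q$, and we would split $q$. So $h^{-1}(m)$ is common, and the claim $f(x)=m$ is right.
\item The tags that are split form a chain in the tree, because $m$ keeps its old tags, and we can list them. If infinitely many splits move $y$ along $X$, the list gives longer and longer initial segments of $X$, so $X$ is computable. For noncomputable $X$ the center $y$ comes to rest, and $\mathcal B_X\cong\mathcal A$.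
\end{enumerate}
The opponent can play forever, but then $m$ has infinitely many tags and not $w$, so $M$ is not a copy, and the only structure $\mathcal B_X$ that is harmed is the one for the set $X$ that $M$ has computed.

\subsection*{What the general case adds}

The functional $\Phi_i$ is handled in sort $i$. Different strings may trigger in the same sort at different times, so sort $g$ has a possibly infinite sequence of trees $T_{g,1},T_{g,2},\dots$, with a \emph{marker} $w_{g,r}$ for each. Point 3 rested on the fact that only finitely many elements threaten a tree. Three difficulties arise in keeping this.

\emph{Infinitely many markers.} An element of $M_j$ cannot be asked to show all current markers before it is claimed, since a true copy may always lag behind. Instead we fix, for each element $y$, a \emph{reference stage} $v\ge y$ and ask only for the last marker introduced by stage $v$. That marker is missing from all tag sets in all trees triggered by stage $v$. So a tree triggered at stage $t$ is threatened only by elements $y<t$.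

\emph{Infinitely many opponents.} We let $M_j$ cause splits in $T_{g,r}$ only if $j<g+r$. Each tree then faces finitely many opponents, and each opponent is barred from finitely many trees. On those trees the isomorphism to $M_j$ is defined from finitely much noncomputable information. For this we need to decide which leaves of a given tree are never split (Lemma~\ref{lem:decide}), and we must prevent claims for common centers on elements that later turn out to be such leaves. So claims for common centers of sort $g$ wait until all trees barred to $M_j$ in sort $g$ exist, and the reference stage is at least this \emph{entry stage}.

\emph{Opponents that help each other.} If $y$ is claimed for $c_q$ and another opponent causes $q$ to be split, then $c_q$ becomes common, while $y$ has no marker to restrain it: $y$ is now as dangerous as $m$ above. Suppose a dangerous element of $M_0$ looks like $c_q$, and $M_1$ has an element claimed for $c_q$. After the split each opponent has a dangerous element. They move to different children $q'$ and $q''$, and each opponent supplies a new element to be claimed at the child chosen by the other. Now both $q'$ and $q''$ are in the situation of $q$. Repeating this splits all vertices of a perfect subtree, and harms $\mathcal B_X$ for uncountably many $X$.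 We break the symmetry: the strategy for $M_1$ may touch a leaf only after the strategy for $M_0$ has claimed its center. Then $M_0$ never creates dangerous elements for $M_1$. So $M_1$ has finitely many of them per tree, each following one computable path, and each new dangerous element of $M_0$ follows a computable path of its own.

Waiting for $M_0$ is fatal if $M_0$ is not a copy and never responds. Whether it responds infinitely often is not decidable, so we guess, on a tree of strategies. A node $\alpha\in2^{<\omega}$ of length $j$ is a strategy for $M_j$. For $i<j$, the bit $\alpha(i)=1$ guesses that $\alpha{\upharpoonright}i$ sees $M_i$ respond infinitely often, and $\alpha$ waits for its claims; the bit $\alpha(i)=0$ guesses that this happens finitely often, and $\alpha$ loses all its claims whenever it happens again. The reference stage is also at least the stage of the last such loss, and this keeps $\alpha$ from disturbing leaves that existed at that time (Lemma~\ref{lem:reset}).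

\section{The construction}\label{sec:construction}

A stage consists of finitely many operations carried out in order; a \emph{moment} is a point between two operations. A tag is \emph{fresh} if it has not been used before.

\subsection*{The structure $\mathcal A$}

At each moment we have, for each sort $g$, a finite set $Z^g$ of \emph{common tags}, initially empty, and finitely many finite trees $T_{g,1},\dots,T_{g,n}$ whose \emph{vertices} are tags. A vertex $q$ has an \emph{address} $\rho_q\in2^s$, where $s$ is the stage at which $q$ is created, a finite \emph{label} $\ell(q)$, and a center $c_q$ of sort $g$. A \emph{leaf} is a vertex that currently has no children. Every center of sort $g$ is either \emph{common}, with current tag set $Z^g$, or is $c_q$ for a leaf $q$, with current tag set $\ell(q)$. When a tag is put into $Z^g$, it is given to all common centers of sort $g$. There are three operations.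
\begin{description}
\item[Add.] Create a common center of sort $g$ with all tags in $Z^g$.
\item[Trigger] in sort $g$ by $\tau\in2^s$ at stage $s$, the $r$-th trigger in sort $g$. Create the tree $T_{g,r}$. Its \emph{base} is the current $Z^g$. Its only vertex, the \emph{top vertex}, is a fresh tag $q$ with $\rho_q=\tau$ and $\ell(q)=Z^g\cup\{q\}$. Create $c_q$ with tag set $\ell(q)$. Then put a fresh tag $w_{g,r}$, the \emph{marker}, into $Z^g$.
\item[Split] a leaf $q$ of $T_{g,r}$ at stage $s$, where $q$ was created before stage $s$. Put all tags of $\ell(q)$ into $Z^g$, declare $c_q$ common, and give it all of $Z^g$. For every $\rho\in2^s$ with $\rho\supset\rho_q$ create a child $q'$ of $q$, a fresh tag, with $\rho_{q'}=\rho$ and $\ell(q')=\ell(q)\cup\{q'\}$, and create $c_{q'}$ with tag set $\ell(q')$.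
\end{description}
Thus $\ell(q)$ is the union of the base of the tree and the set consisting of $q$ and its ancestors. A common center stays common. Let $n_s(g)$ be the number of triggers in sort $g$ up to the end of stage $s$, with $n_0(g)=0$.

\subsection*{The structures $B_\tau$}

At stage $0$ everything is empty. At the start of stage $s\ge1$, for $\tau\in2^s$, let $B_\tau=B_{\tau\upharpoonright(s-1)}$ and $\pi_\tau=\pi_{\tau\upharpoonright(s-1)}$. Every change of $\mathcal A$ during stage $s$ is copied into each $B_\tau$, $\tau\in2^s$: a new center $x$ gets a new center $\pi_\tau(x)$ with the same sort and tags, and a tag given to $x$ is given to $\pi_\tau(x)$. There are two exceptions.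
\begin{description}
\item[Trigger by $\tau$ itself.] Such a trigger comes with a \emph{value} $y$, a center of $B_\tau$ for which $x=\pi_\tau^{-1}(y)$ is common. Give $y$ the top vertex $q$ as a tag, so that its tag set grows from $Z^g$ to $\ell(q)$, and set $\pi_\tau(c_q)=y$. Redefine $\pi_\tau(x)$ to be a new center with tag set $Z^g$. Then copy the marker as usual; $y$ does not receive it.
\item[Split of $q$ with $\rho_q\subset\tau$.] Let $q'$ be the child with $\rho_{q'}=\tau$, and let $y=\pi_\tau(c_q)$. Give $y$ the tag $q'$, so that its tag set grows from $\ell(q)$ to $\ell(q')$, and set $\pi_\tau(c_{q'})=y$. Redefine $\pi_\tau(c_q)$ to be a new center whose tag set is the new value of $Z^g$. Copy everything else as usual.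
\end{description}
In all cases tag sets in $B_\tau$ only grow, and $\pi_\tau$ remains a bijection between the current centers that preserves sorts and current tag sets. Let $\mathcal B_X=\bigcup_sB_{X\upharpoonright s}$.

\subsection*{Nodes and claims}

A \emph{node} is a string $\alpha\in2^{<\omega}$; a node of length $j$ works with $M_j$. It maintains a finite partial map $f_\alpha$ from centers of $\mathcal A$ to $\omega$, initially empty. If $f_\alpha(x)=y$, then $\alpha$ \emph{claims $y$ for $x$} and \emph{holds a claim on $x$}. To \emph{reset} $\alpha$ is to set $f_\alpha=\emptyset$. The outcome $1$ is left of the outcome $0$: $\beta$ is \emph{right of} $\delta$, and $\delta$ is \emph{left of} $\beta$, if for some $i$ we have $\beta{\upharpoonright}i=\delta{\upharpoonright}i$, $\delta(i)=1$ and $\beta(i)=0$.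

Fix a node $\alpha$ with $|\alpha|=j$ and a stage $s$.
\begin{itemize}
\item $z_\alpha(s)$ is the last stage before $s$ at which $\alpha$ was reset, and $u_\alpha(s)$ is the last stage before $s$ at which $\alpha$ acted or was reset. Each is $0$ if there is no such stage.
\item $\alpha$ \emph{reaches} the tree $T_{g,r}$ and its vertices if $j<g+r$.
\item A leaf $q$ is \emph{available} to $\alpha$ if every node $\beta$ with $\beta^\frown1\subseteq\alpha$ currently holds a claim on $c_q$.
\item The \emph{entry stage} $\varepsilon(j,g)$ is the least $e$ with $j\le g+n_e(g)$, and $\infty$ if there is none.
\item $y$ is \emph{certified} for $\alpha$ at stage $s$ if $g=\mathrm{sort}_j(y)$ is seen at $s$, the \emph{reference stage} $v=\max(y,z_\alpha(s),\varepsilon(j,g))$ is less than $s$, and either $n_v(g)=0$ or $w_{g,n_v(g)}\in\Lambda_{j,s}(y)$.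
\item $y$ \emph{sits at} the leaf $q$ of sort $g$ at stage $s$ if $\mathrm{sort}_j(y)=g$ is seen at $s$ and $q\in\Lambda_{j,s}(y)\subseteq\ell(q)$.
\item With $u=u_\alpha(s)$, the stage $s$ is \emph{$\alpha$-expansionary} if the following hold at the beginning of Step 3 below.
\begin{enumerate}
\item[(E1)] For every leaf $q$ created at a stage $\le u$, reached by and available to $\alpha$, with $c_q\notin\operatorname{dom}f_\alpha$, some $y$ sits at $q$.
\item[(E2)] For every $g\le u$ with $\varepsilon(j,g)\le u$ there is a certified $y\notin\operatorname{ran}f_\alpha$ with $\mathrm{sort}_j(y)=g$.
\end{enumerate}
\end{itemize}
An expansionary stage is the response of $M_j$ that $\alpha$ waits for. The two conditions ask for a finite amount of evidence, bounded by $u$, and the bound does not grow while $\alpha$ waits.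

\subsection*{Stage $s\ge1$}

\emph{Step 1.} Add a common center of sort $g$ for each $g<s$. Let $a_g$ be the first center of sort $g$ that is ever created. It is common, because no trigger in sort $g$ happens before Step 1 of stage $g+1$.

\emph{Step 2.} Go through the pairs $(i,\tau)$ with $i<s$ and $\tau\in2^s$ in a fixed order. Suppose no top vertex $q$ of a tree of sort $i$ has $\rho_q\subseteq\tau$, and $\Phi^\tau_{i,s}(a_i){\downarrow}=y$, where $y$ is a center of sort $i$ in $B_\tau$ and $\pi_\tau^{-1}(y)$ is common. Then trigger in sort $i$ by $\tau$ with value $y$.

\emph{Step 3.} Define $\delta_s\in2^s$ bit by bit: $\delta_s(j)=1$ if and only if $s$ is $(\delta_s{\upharpoonright}j)$-expansionary. Then reset all nodes right of $\delta_s$.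

\emph{Step 4.} The nodes $\alpha$ with $\alpha^\frown1\subseteq\delta_s$ \emph{act}, in order of increasing length. The action of $\alpha$, $|\alpha|=j$, consists of two rules.
\begin{enumerate}
\item[(a)] For each certified $y\notin\operatorname{ran}f_\alpha$, in increasing order, with $g=\mathrm{sort}_j(y)$: set $f_\alpha(x)=y$, where $x$ is the least common center of sort $g$ not in $\operatorname{dom}f_\alpha$; if there is none, add one first.
\item[(b)] For each leaf $q$ created before stage $s$, reached by and available to $\alpha$, with $c_q\notin\operatorname{dom}f_\alpha$, in increasing order: if some $y$ sits at $q$, take the least such $y$. If $y\in\operatorname{ran}f_\alpha$, split $q$; we say that $\alpha$ \emph{hits $q$ via $y$}. Otherwise set $f_\alpha(c_q)=y$.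
\end{enumerate}

This ends the construction. Leaves are split only by hits. Every stage is finite and effective: only numbers $y<s$ are certified or sit at a leaf; whether $\varepsilon(j,g)<s$ is read off from the earlier stages; and although Step 3 resets infinitely many nodes, only finitely many have claims, and $z_\alpha(s)$ is computed from $\delta_1,\dots,\delta_{s-1}$. Step 1 creates elements at every stage. So $\mathcal A$ is a computable tagged structure, and $\mathcal B_X$ is a tagged structure computable uniformly from $X$.

\subsection*{Basic properties}

A vertex that is never split is a \emph{permanent leaf}. A center is \emph{finally common} if it is common from some moment on. Let $Z^g_\infty$ be the union of all values of $Z^g$.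

\begin{lemma}\label{lem:tags}
Let $q$ be a vertex of $T_{g,r}$.
\begin{enumerate}
\item[(T1)] While $q$ is a leaf, $q\notin Z^g$ and $c_q$ is the only center of $\mathcal A$ with the tag $q$.
\item[(T2)] If $r'\ge r$, then $w_{g,r'}\notin\ell(q)$.
\item[(T3)] If $p\ne q$ is a vertex and $p\in\ell(q)$, then $p$ has been split by the time $q$ is created, and $p\in T_{g,r'}$ for some $r'\le r$. Either $p$ is in the base of $T_{g,r}$, $r'<r$, and $p$ was split at a stage before the stage at which $T_{g,r}$ was triggered, or $r'=r$ and $p$ is a proper ancestor of $q$.
\item[(T4)] In $\mathcal A$, every center of sort $g$ is either finally common with tag set $Z^g_\infty$, or is $c_p$ for a permanent leaf $p$, with tag set $\ell(p)$. In the second case $p\notin Z^g_\infty$ and $c_p$ is the only center with the tag $p$. Each sort has infinitely many finally common centers, and $w_{g,r'}\in Z^g_\infty$ whenever $T_{g,r'}$ exists.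
\end{enumerate}
\end{lemma}

\begin{proof}
The set $Z^g$ gains only markers of sort $g$ and labels of split vertices of sort $g$. A new label $\ell(q')$ in sort $g$ consists of $q'$ and either $Z^g$ or the label of the parent of $q'$. By induction, every tag that occurs in sort $g$ is a marker or a vertex of a tree of sort $g$.

(T1) Consider the first operation that puts $q$ into $Z^g$ or into a label $\ell(q')$ with $q'\ne q$. It is not a trigger, since that would need $q\in Z^g$ earlier. So it is the split of some $p$ with $q\in\ell(p)$ beforehand, and $p=q$ because the operation is the first. Until $q$ is split, then, $q$ lies neither in $Z^g$ nor in another label.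

(T2) The vertex $q$ and its ancestors are not markers. The base is the value of $Z^g$ just before $w_{g,r}$ is chosen, and at that moment no $w_{g,r'}$ with $r'\ge r$ has been used.

(T3) If $p$ is in the base, then $p\in Z^g$ at the moment of the trigger. So $p$ is a vertex of an earlier tree of sort $g$, and by (T1) it has been split. Triggers occur in Step 2 and splits in Step 4, so this split happened at an earlier stage. Otherwise $p$ is a proper ancestor of $q$, and a vertex acquires descendants only by being split.

(T4) A center is created as a common center or as some $c_p$, and $c_p$ becomes common exactly when $p$ is split. The statement about permanent leaves is (T1). Step 1 supplies infinitely many common centers, and each trigger puts its marker into $Z^g$.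
\end{proof}

\begin{lemma}\label{lem:claims}
Let $\alpha$ be a node and $j=|\alpha|$.
\begin{enumerate}
\item[(C1)] $f_\alpha$ is injective. If $\alpha$ claims $y$ for a center of sort $g$ at stage $s$, then $\mathrm{sort}_j(y)=g$ and $y<s$.
\item[(C2)] A claim of $\alpha$ disappears only when $\alpha$ is reset. If $\alpha$ is reset at stage $s$, then $\alpha$ does not act at stage $s$, and all extensions of $\alpha$ are reset at stage $s$.
\item[(C3)] A claim on $c_q$ that is held while $q$ is a leaf was made by rule (b).
\end{enumerate}
\end{lemma}

\begin{proof}
(C1) Both rules add a pair $(x,y)$ with $x\notin\operatorname{dom}f_\alpha$ and $y\notin\operatorname{ran}f_\alpha$, and both require that $\mathrm{sort}_j(y)$ is seen and equals the sort of $x$. (C2) A node that acts at stage $s$ is an initial segment of $\delta_s$, so it is not right of $\delta_s$; an extension of a node right of $\delta_s$ is right of $\delta_s$. (C3) The vertex $q$ is a leaf from the creation of $c_q$ until it is split, and rule (a) uses only common centers.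
\end{proof}

\section{Infinitely many splits along $X$ compute $X$}\label{sec:splits}

This section proves the general form of point 3 of the basic game. A hit is caused by an element that was claimed earlier for another center. We first record how old that claim must be.

\begin{lemma}\label{lem:hit}
Suppose $\alpha$ hits $q\in T_{g,r}$ at stage $s$ via $y$. Let $f_\alpha(x)=y$ be the claim held at that moment, made at stage $s_1\le s$, and let $t$ be the stage at which $T_{g,r}$ was triggered. Then one of the following holds.
\begin{enumerate}
\item[(a)] The claim was made by rule (a), and the reference stage $v$ of $y$ at stage $s_1$ satisfies $v<t$.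
\item[(b)] The claim was made by rule (b), and $x=c_p$ for a vertex $p\in\ell(q)$ with $p\ne q$. The vertex $p$ had been split by the time $q$ was created, and the claim was made before, and was held at, the moment when $p$ was split.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $j=|\alpha|$. Since $y$ sits at $q$ at stage $s$, we have $\mathrm{sort}_j(y)=g$ and
\[
\Lambda_{j,s_1}(y)\subseteq\Lambda_{j,s}(y)\subseteq\ell(q).
\]
Suppose the claim was made by rule (a) and $v\ge t$. Then $n_v(g)\ge r\ge1$, so certification gives $w_{g,n_v(g)}\in\Lambda_{j,s_1}(y)\subseteq\ell(q)$, contrary to (T2).

Suppose the claim was made by rule (b). Then $x=c_p$ for a vertex $p$ that was a leaf at that moment, and $p\in\Lambda_{j,s_1}(y)\subseteq\ell(q)$. We have $p\ne q$ because $c_q\notin\operatorname{dom}f_\alpha$ at the hit. By (T3), $p$ had been split by the time $q$ was created, hence before the hit. The claim was made while $p$ was a leaf and has been held from then until the hit, so it was held when $p$ was split.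
\end{proof}

The next lemma is the reason for putting $z_\alpha(s)$ into the reference stage.

\begin{lemma}\label{lem:reset}
If $\alpha$ is reset at stage $s_0$ and $q$ was created at a stage $\le s_0$, then $\alpha$ does not hit $q$ at any stage $s\ge s_0$.
\end{lemma}

\begin{proof}
By (C2), $\alpha$ does not act at stage $s_0$. Suppose it hits $q$ at a stage $s>s_0$, and use the notation of Lemma~\ref{lem:hit}. The claim on $x$ was made after the reset, so $s_1>s_0$. In case (a) we get $v\ge z_\alpha(s_1)\ge s_0\ge t$, since the tree of $q$ was triggered no later than $q$ was created; this contradicts $v<t$. In case (b) the vertex $p$ was split at a stage $\le s_0$, but it was a leaf at a moment of stage $s_1>s_0$.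
\end{proof}

We can now say which nodes acquire a dangerous element when a leaf is split. This is where availability is used.

\begin{lemma}\label{lem:order}
If $\eta$ hits $q$ at stage $s$ and $\beta$ holds a claim on $c_q$ at that moment, then $\beta^\frown1\subseteq\eta$.
\end{lemma}

\begin{proof}
We have $\eta^\frown1\subseteq\delta_s$. By (C3) the claim of $\beta$ was made by rule (b), at a stage $s_\beta\le s$. So $\beta^\frown1\subseteq\delta_{s_\beta}$, the leaf $q$ was created before stage $s_\beta$, and $\beta$ has not been reset since the claim was made. Compare the strings $\beta^\frown1$ and $\eta^\frown1$. If they are incomparable, the one with the bit $0$ at the first difference has this bit before its last position, so $\beta$ is right of $\eta^\frown1$ or $\eta$ is right of $\beta^\frown1$. If they are comparable, then $\beta=\eta$, or $\eta^\frown1\subseteq\beta$, or $\beta^\frown1\subseteq\eta$. We exclude the first four possibilities.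

If $\beta$ is right of $\eta^\frown1$, it is right of $\delta_s$. It is reset in Step 3 of stage $s$ and does not act at stage $s$, so it holds no claim in Step 4.

If $\eta$ is right of $\beta^\frown1$, it is right of $\delta_{s_\beta}$ and is reset at stage $s_\beta$. By Lemma~\ref{lem:reset} it does not hit $q$ at stage $s\ge s_\beta$.

If $\beta=\eta$, then $c_q\in\operatorname{dom}f_\eta$, and rule (b) does not apply to $q$.

If $\eta^\frown1\subseteq\beta$, then $q$ was available to $\beta$ when $\beta$ made its claim, so $\eta$ held a claim on $c_q$ at that moment. Since $\beta$ has not been reset since then, neither has $\eta$, by (C2). So again $c_q\in\operatorname{dom}f_\eta$ at the hit, which is impossible.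
\end{proof}

\begin{proposition}\label{prop:path}
Let $X\in2^\omega$. If infinitely many vertices $q$ of one tree $T=T_{g,r}$ with $\rho_q\subset X$ are split, then $X$ is computable.
\end{proposition}

\begin{proof}
Let $P$ be the set of vertices $q\in T$ with $\rho_q\subset X$. The address of a vertex properly extends the address of its parent, so $P$ is closed under ancestors. A member of $P$ that is split at stage $s$ has exactly one child in $P$, the one with address $X{\upharpoonright}s$. So $P$ is a path from the top vertex. By hypothesis it is infinite, and therefore all its members are split. For $p\in P$ let $\eta(p)$ be the node that hits $p$ and $\sigma(p)$ the stage of the hit.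

A node that hits a vertex of $T$ reaches $T$, so $|\eta(p)|<g+r$, and only finitely many nodes occur. Let $H$ be the set of nodes that hit infinitely many members of $P$. It is nonempty, and the set $P_0=\{p\in P:\eta(p)\notin H\}$ is finite. Choose $\alpha\in H$ of maximal length $j$. By Lemma~\ref{lem:order}, only longer nodes can create dangerous elements for $\alpha$, and longer nodes hit $P$ finitely often. We make this precise.

\emph{Only finitely many $y$ are used by $\alpha$ to hit members of $P$.} Let $\alpha$ hit $q\in P$ via $y$, and use the notation of Lemma~\ref{lem:hit}. In case (a), $y\le v<t$. In case (b), $x=c_p$, and (T3) gives two subcases. If $p$ is in the base of $T$, it was split at a stage before $t$, so $s_1<t$, and $y<s_1<t$ by (C1). Otherwise $p$ is a proper ancestor of $q$, so $p\in P$. The node $\alpha$ held a claim on $c_p$ when $\eta(p)$ hit $p$, so $\alpha^\frown1\subseteq\eta(p)$ by Lemma~\ref{lem:order}. By the maximality of $|\alpha|$ we have $p\in P_0$, and $y<s_1\le\sigma(p)$. In all cases $y$ is less than the maximum of $t$ and the numbers $\sigma(p)$, $p\in P_0$.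

Fix $y$ such that $\alpha$ hits infinitely many members of $P$ via $y$, and let $W$ be the set of all vertices of $T$ that $\alpha$ hits via $y$. The set $W$ is infinite, and it is c.e., since we can watch the construction.

\emph{$W\subseteq P$.} Let $q\in W$ be hit at stage $s$. There is a later hit via $y$ of some $\hat q\in P$, at a stage $\hat s\ge s$, and $\hat q\ne q$ since a vertex is split only once. Then $q\in\Lambda_{j,s}(y)\subseteq\Lambda_{j,\hat s}(y)\subseteq\ell(\hat q)$. Both vertices lie in $T$, so (T3) shows that $q$ is an ancestor of $\hat q$. Hence $q\in P$.

Distinct members of $P$ have addresses of distinct lengths, so the addresses $\rho_q\subset X$, $q\in W$, have unbounded length. To compute $X(n)$, enumerate $W$ until some $q$ with $|\rho_q|>n$ appears, and output $\rho_q(n)$.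
\end{proof}

\section{The copies $\mathcal B_X$}\label{sec:copies}

Fix $X\in2^\omega$. At a moment of stage $s$ we write $\pi$ for the current value of $\pi_{X\upharpoonright s}$. A \emph{trigger along $X$} is a trigger by a string $\tau\subset X$.

\begin{lemma}\label{lem:track}
Let $g$ be a sort. There is at most one trigger along $X$ in sort $g$.
\begin{enumerate}
\item[(i)] If there is none, then no vertex of sort $g$ has an address $\subset X$, and on the centers of sort $g$ no value of $\pi$ or $\pi^{-1}$ changes once it is defined.
\item[(ii)] If there is one, creating the tree $T$ with value $y$, then all vertices of sort $g$ with address $\subset X$ lie in $T$. At every moment after the trigger exactly one leaf $q$ of $T$ has $\rho_q\subset X$, and $\pi(c_q)=y$. The values of $\pi$ and $\pi^{-1}$ in sort $g$ change only at the trigger, where $\pi(x)$ for one common center $x$ and $\pi^{-1}(y)$ change, and at the split of a vertex $q$ with $\rho_q\subset X$, where $\pi(c_q)$ and $\pi^{-1}(y)$ change.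
\end{enumerate}
\end{lemma}

\begin{proof}
Step 2 of stage $s$ considers the pair $(g,X{\upharpoonright}s)$ once. After a trigger by $\tau\subset X$, the top vertex with address $\tau$ blocks every trigger in sort $g$ by a longer initial segment of $X$. In a tree triggered by a string $\tau\not\subset X$ all addresses extend $\tau$, so none is an initial segment of $X$. Values of $\pi_{X\upharpoonright s}$ are redefined only by the two exceptional rules, that is, at a trigger by $X{\upharpoonright}s$ and at a split of a leaf $q$ with $\rho_q\subset X{\upharpoonright}s$. For a leaf split at stage $s$ we have $|\rho_q|<s$, so the last condition is equivalent to $\rho_q\subset X$. This gives (i). In (ii), the statement about the leaf holds for the top vertex after the trigger, and the second exceptional rule passes it from $q$ to the child with address $X{\upharpoonright}s$. The list of changes is read off from the two rules.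
\end{proof}

The diagonalization succeeds for every oracle.

\begin{proposition}\label{prop:diag}
For every $X\in2^\omega$, no $X$-computable function is an isomorphism from $\mathcal A$ to $\mathcal B_X$.
\end{proposition}

\begin{proof}
Suppose $\Phi_i^X$ is an isomorphism, and let $y=\Phi_i^X(a_i)$. Since $a_i$ is common, $y$ is a center of sort $i$ of $\mathcal B_X$ with tag set $Z^i_\infty$.

\emph{Case 1: some $\tau\subset X$ triggers in sort $i$,} creating $T_{i,r}$. The value of the trigger is $\Phi_i^\tau(a_i)=y$. Before the trigger the marker $w_{i,r}$ is unused. After it, by Lemma~\ref{lem:track}(ii), the tag set of $y$ is always $\ell(q)$ for a leaf $q$ of $T_{i,r}$, and $w_{i,r}\notin\ell(q)$ by (T2). So $y$ never receives $w_{i,r}$, while $w_{i,r}\in Z^i_\infty$ by (T4). This is a contradiction.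

\emph{Case 2: there is no trigger along $X$ in sort $i$.} By Lemma~\ref{lem:track}(i), $x=\pi^{-1}(y)$ is fixed once $y$ exists, and no top vertex of sort $i$ has an address $\subset X$. For all large $s$ we have $\Phi^{X\upharpoonright s}_{i,s}(a_i){\downarrow}=y$, and $y$ is a center of sort $i$ in $B_{X\upharpoonright s}$ at Step 2. The only condition for a trigger that can fail is that $x$ is common. So $x$ is not common at Step 2 of any large stage, which means that $x=c_q$ for a permanent leaf $q$. Then $y$ has the tag $q$, and $q\notin Z^i_\infty$ by (T4). This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:copy}
If $X$ is not computable, then $\mathcal B_X\cong\mathcal A$.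
\end{proposition}

\begin{proof}
Fix a sort $g$ and apply Lemma~\ref{lem:track}. Let $x$ be a center of $\mathcal A$ of sort $g$. If $x=c_q$ with $\rho_q\subset X$, then $x$ was created at or after the trigger along $X$, so $\pi(x)$ changes only when $q$ is split. For any other $x$, the value $\pi(x)$ changes only at the trigger along $X$. So $\pi(x)$ changes at most once, and it has a final value $\pi_X(x)$.

Let $y$ be a center of $\mathcal B_X$ of sort $g$. Then $\pi^{-1}(y)$ never changes unless $y$ is the value of the trigger along $X$. In that case it changes at the trigger and at the splits of vertices of one tree with address $\subset X$. By Proposition~\ref{prop:path} there are finitely many such splits, since $X$ is not computable. So $\pi^{-1}(y)$ has a final value $x$, and $\pi_X(x)=y$.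

Thus $\pi_X$ is onto. It is injective because each $\pi_{X\upharpoonright s}$ is injective and any two centers have reached their final images at some stage. It preserves sorts, and it preserves tag sets because $x$ and $\pi_X(x)$ have the same current tag set at all large stages. By Lemma~\ref{lem:iso}, $\mathcal B_X\cong\mathcal A$.
\end{proof}

\section{Computable categoricity of $\mathcal A$}\label{sec:cc}

\subsection*{The true path}

Among the nodes of length $j$ we single out the one whose guesses are correct. Define $\theta\in2^\omega$ by recursion: writing $\theta_j=\theta{\upharpoonright}j$, let $\theta(j)=1$ if and only if $\theta_j{}^\frown1\subseteq\delta_s$ for infinitely many $s$. Thus $\theta_j$ acts infinitely often if $\theta(j)=1$ and finitely often if $\theta(j)=0$.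

\begin{lemma}\label{lem:true}
For every $j$, we have $\theta_j\subset\delta_s$ for infinitely many $s$, and $\delta_s$ is left of $\theta_j$ for only finitely many $s$. Hence $\theta_j$ is reset only finitely often.
\end{lemma}

\begin{proof}
The first statement is proved by induction on $j$. If $\theta(j)=1$, then $\theta_{j+1}\subseteq\delta_s$ for infinitely many $s$ by definition. If $\theta(j)=0$, then among the infinitely many $s$ with $\theta_j\subset\delta_s$ only finitely many have $\delta_s(j)=1$, and the others have $\theta_{j+1}\subseteq\delta_s$. In both cases the inclusion is proper once $s>j+1$. For the second statement, if $\delta_s$ is left of $\theta_j$, then $\theta_i{}^\frown1\subseteq\delta_s$ for some $i<j$ with $\theta(i)=0$, and for each such $i$ this happens finitely often.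
\end{proof}

\begin{lemma}\label{lem:respond}
If $M_j\cong\mathcal A$, then $\theta(j)=1$.
\end{lemma}

\begin{proof}
Let $h\colon\mathcal A\cong M_j$ and $\alpha=\theta_j$, and suppose $\theta(j)=0$. Let $u$ be the last stage at which $\alpha$ acts or is reset, or $0$ if there is none. At all stages $s>u$ we have $u_\alpha(s)=u$, and $z_\alpha(s)$ and $f_\alpha$ are constant. We show that all large stages are $\alpha$-expansionary.

Condition (E1) concerns only the finitely many vertices created by stage $u$. Those that are split are eventually not leaves. If $q$ is a permanent leaf, then $h(c_q)$ has the finite tag set $\ell(q)$, so at all large stages its sort is seen and $\Lambda_{j,s}(h(c_q))=\ell(q)$; it sits at $q$.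

Condition (E2) concerns finitely many $g$, each with $\varepsilon(j,g)\le u$. By (T4) there is a finally common center $x$ of sort $g$ with $y=h(x)\notin\operatorname{ran}f_\alpha$. The reference stage $v$ of $y$ is constant. The tag set of $y$ is $Z^g_\infty$, which contains $w_{g,n_v(g)}$ if $n_v(g)\ge1$. So $y$ is certified at all large stages.

By Lemma~\ref{lem:true} there is a large stage $s$ with $\alpha\subset\delta_s$. Then $\delta_s(j)=1$ and $\alpha$ acts after stage $u$, a contradiction.
\end{proof}

The next lemma shows that a node on the true path does not wait in vain for availability. It uses (E1).

\begin{lemma}\label{lem:claimed}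
Let $\theta(j)=1$, and let $q$ be a permanent leaf reached by $\alpha=\theta_j$. Then from some stage on $\alpha$ holds a claim on $c_q$ at every moment.
\end{lemma}

\begin{proof}
We use induction on $j$. If $q\in T_{g,r}$ and $j<g+r$, then $q$ is reached by every $\theta_i$ with $i<j$. The nodes $\beta$ with $\beta^\frown1\subseteq\alpha$ are the $\theta_i$ with $i<j$ and $\theta(i)=1$. By induction $q$ is available to $\alpha$ at every moment from some stage on. Take consecutive stages $u<s$ at which $\alpha$ acts, with $u$ beyond that stage, beyond the creation of $q$, and beyond the last reset of $\alpha$. Then $u_\alpha(s)=u$. Suppose $c_q\notin\operatorname{dom}f_\alpha$ at Step 3 of stage $s$. Since $s$ is $\alpha$-expansionary, some $y$ sits at $q$ at stage $s$. So rule (b) makes $\alpha$ either hit $q$ or claim an element for $c_q$, and the first is impossible because $q$ is never split. In any case $\alpha$ holds a claim on $c_q$ at the end of stage $s$, and it is never reset again.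
\end{proof}

For a vertex of a tree that $\alpha$ does not reach, $\alpha$ cannot correct a wrong guess by a split, so it has to know the fate of the vertex in advance. Being split is a c.e.\ event. The point of the next lemma is that, within one tree, being permanent is also a c.e.\ event.

\begin{lemma}\label{lem:decide}
Let $T=T_{g,r}$ and $N=g+r$. There is a stage $s^*$ such that for every vertex $q\in T$ the following are equivalent:
\begin{enumerate}
\item[(i)] $q$ is a permanent leaf;
\item[(ii)] at the end of some stage $s>s^*$, $q$ is a leaf and every $\theta_i$ with $i<N$ and $\theta(i)=1$ holds a claim on $c_q$.
\end{enumerate}
Hence the set of permanent leaves of $T$ is decidable among the vertices of $T$.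
\end{lemma}

\begin{proof}
Choose $s^*$ so that at stages $s>s^*$ the string $\delta_s$ is not left of $\theta_N$, and no $\theta_i$ with $i<N$ and $\theta(i)=0$ acts. A string left of $\theta_i$ with $i\le N$ is left of $\theta_N$, so no such $\theta_i$ is reset after stage $s^*$.

If (i) holds, then (ii) follows from Lemma~\ref{lem:claimed}, since every $\theta_i$ with $i<N$ reaches $T$. Now let (ii) hold at the end of stage $s$, and suppose a node $\alpha$ hits $q$ at a stage $s_1>s$. Then $|\alpha|<N$ and $\alpha\subset\delta_{s_1}$. If $\alpha\subset\theta$, then $\theta(|\alpha|)=1$ because $\alpha$ acts after stage $s^*$. So $\alpha$ held a claim on $c_q$ at the end of stage $s$, still holds it, and cannot hit $q$. Otherwise let $i<|\alpha|$ be least with $\alpha(i)\ne\theta(i)$. Since $\delta_{s_1}$ is not left of $\theta_N$, we have $\alpha(i)=0$ and $\theta(i)=1$. The node $\theta_i$ holds a claim on $c_q$ at the end of stage $s$, made by rule (b) at a stage $s_0\le s$, by (C3). Then $q$ was created before stage $s_0$, and $\theta_i{}^\frown1\subseteq\delta_{s_0}$, so $\alpha\supseteq\theta_i{}^\frown0$ was reset at stage $s_0$. This contradicts Lemma~\ref{lem:reset}.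

Given the finite data $s^*$ and $\theta_N$ and a vertex $q\in T$, run the construction until $q$ is split or the condition in (ii) is seen. Exactly one of these happens.
\end{proof}

\subsection*{The isomorphism}

\begin{proposition}\label{prop:cc}
$\mathcal A$ is computably categorical.
\end{proposition}

\begin{proof}
Let $M=M_j$ be a computable copy and $h\colon\mathcal A\cong M$ any isomorphism. Let $\alpha=\theta_j$. By Lemmas~\ref{lem:true} and~\ref{lem:respond}, $\alpha$ acts infinitely often and has a last reset, at stage $z$, where $z=0$ if it is never reset. Let $f$ be the union of the maps $f_\alpha$ at stages after $z$. It is partial computable and injective, it preserves sorts by (C1), and all its claims are made at stages $s$ with $z_\alpha(s)=z$. Let $K_g$ be the set of finally common centers of $\mathcal A$ of sort $g$, and $L_g$ the set of centers $c_q$ of permanent leaves of sort $g$. We define a computable map $F$ on the centers of $\mathcal A$ such that for every $g$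
\begin{equation}\label{eq:goal}
F\text{ maps }K_g\text{ bijectively onto }h(K_g),\qquad F=h\text{ on }L_g .
\end{equation}
By (T4), $K_g$ and $L_g$ partition the centers of sort $g$, and all members of $K_g$ and $h(K_g)$ have tag set $Z^g_\infty$. So \eqref{eq:goal} makes $F$ a bijection between the centers that preserves sorts and tag sets, and Lemma~\ref{lem:iso} extends it to a computable isomorphism.

Call a tree $T_{g,r}$ \emph{exceptional} if $\alpha$ does not reach it, that is, if $g+r\le j$. There are finitely many exceptional trees, so by Lemma~\ref{lem:decide} we can decide, for a vertex of any of them, whether it is a permanent leaf. If $q$ is a permanent leaf, then by (T4) $h(c_q)$ is the only center of $M$ with the tag $q$, so it can be found by a search, without knowing $h$. Call a sort $g$ \emph{closed} if $\varepsilon(j,g)=\infty$ and \emph{open} otherwise. A closed sort satisfies $g+n_s(g)<j$ for all $s$. So there are finitely many closed sorts, each has a finite number $n(g)$ of trees, and these trees are exceptional. The definition of $F$ uses the list of closed sorts and the numbers $n(g)$ as further finite data.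

\medskip
\emph{Closed sorts.} Let $g$ be closed and $n=n(g)$. A center of sort $g$ is created as a common center or as $c_q$ for a vertex $q$ of an exceptional tree, so $K_g$ and $L_g$ are computable. On $L_g$ let $F(c_q)$ be the center of $M$ with the tag $q$. If $n=0$, then $h(K_g)$ is the set of all centers of $M$ of sort $g$. If $n\ge1$, then $w_{g,n}\in Z^g_\infty$ by (T4), and $w_{g,n}\notin\ell(q)$ for every vertex $q$ of sort $g$ by (T2); so $h(K_g)$ is the set of centers of sort $g$ of $M$ with the tag $w_{g,n}$. In both cases $h(K_g)$ is an infinite c.e.\ set. Enumerate $K_g$ and $h(K_g)$ without repetition, and let $F$ send the $k$-th element of one to the $k$-th element of the other.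

\medskip
\emph{Open sorts.} Let $g$ be open. We prove four facts about $f$.

(i) \emph{$K_g\subseteq\operatorname{dom}f$.} At all but finitely many stages $s$ at which $\alpha$ acts we have $s>z$, $g\le u_\alpha(s)$ and $\varepsilon(j,g)\le u_\alpha(s)$. At such a stage (E2) provides a certified $y\notin\operatorname{ran}f_\alpha$ of sort $g$, so rule (a) puts the least common center of sort $g$ outside $\operatorname{dom}f_\alpha$ into $\operatorname{dom}f_\alpha$. Let $x\in K_g$. Once $x$ is common, each such stage at which $x\notin\operatorname{dom}f_\alpha$ adds a center $\le x$ to the domain, and there are finitely many of these.

(ii) \emph{$h(K_g)\subseteq\operatorname{ran}f$.} Let $y\in h(K_g)$. After stage $z$ its reference stage is the constant $v=\max(y,z,\varepsilon(j,g))<\infty$, and its tag set $Z^g_\infty$ contains $w_{g,n_v(g)}$ if $n_v(g)\ge1$. So $y$ is certified at all large stages, and rule (a) claims it at the next action of $\alpha$ unless it is already claimed.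

(iii) \emph{Let $c_q\in L_g$. If $\alpha$ reaches $q$, then $c_q\in\operatorname{dom}f$ and $f(c_q)=h(c_q)$. If not, then $c_q\notin\operatorname{dom}f$.} By (C3) a claim on $c_q$ is made by rule (b), which applies only to leaves that $\alpha$ reaches. If $\alpha$ reaches $q$, then $c_q\in\operatorname{dom}f$ by Lemma~\ref{lem:claimed}. The element $f(c_q)$ sat at $q$, so it has the tag $q$, and therefore it is $h(c_q)$.

(iv) \emph{$f(K_g)\subseteq h(K_g)$.} Let $x\in K_g$ and $y=f(x)$, a center of $M$ of sort $g$. Suppose $y=h(c_q)$ for a permanent leaf $q\in T_{g,r}$, so that $\Lambda(y)=\ell(q)$. If $\alpha$ reaches $q$, then $f(c_q)=y=f(x)$ by (iii), with $x\ne c_q$, against the injectivity of $f$. So $g+r\le j$. If $y$ was claimed by rule (a), its reference stage satisfies $v\ge\varepsilon(j,g)$; this is the use of the entry stage. Then $n_v(g)\ge j-g\ge r\ge1$, and certification gives $w_{g,n_v(g)}\in\Lambda(y)=\ell(q)$, contrary to (T2). If $y$ was claimed by rule (b), then $x=c_p$ for a vertex $p\in T_{g,r'}$ reached by $\alpha$, so $g+r'>j\ge g+r$ and $r'>r$. But $y$ sat at $p$, so $p\in\Lambda(y)=\ell(q)$, and (T3) gives $r'\le r$. So $y\notin h(L_g)$, and $y\in h(K_g)$.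

Define $F$ on a center $x$ of sort $g$ as follows. If $x=c_q$ for a vertex $q$ of an exceptional tree, decide whether $q$ is a permanent leaf, and if it is, let $F(x)$ be the center of $M$ with the tag $q$. In all other cases wait until $x\in\operatorname{dom}f$ and let $F(x)=f(x)$. In these other cases $x\in K_g$, or $x=c_q$ for a permanent leaf reached by $\alpha$, so the wait ends by (i) and (iii). The procedure is the same for all open sorts, so $F$ is computable.

We verify \eqref{eq:goal}. On $L_g$ we have $F=h$, by definition for exceptional trees and by (iii) for the others. On $K_g$ we have $F=f$, which is injective and maps into $h(K_g)$ by (iv). Let $y\in h(K_g)$. By (ii), $y=f(x)$ for some center $x$, of sort $g$ by (C1). If $x=c_q\in L_g$, then by (iii) $\alpha$ reaches $q$ and $y=h(c_q)\in h(L_g)$, which is disjoint from $h(K_g)$. So $x\in K_g$ and $F(x)=y$.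
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) is Proposition~\ref{prop:cc}, and part (2) follows from Propositions~\ref{prop:copy} and~\ref{prop:diag}. Computable categoricity relative to $0$ is computable categoricity. If $d>0$, take $X\in d$. Then $X$ is not computable, $\mathcal B_X$ is a $d$-computable copy of $\mathcal A$, and there is no $d$-computable isomorphism from $\mathcal A$ to $\mathcal B_X$; there is none in the other direction either, since the inverse of a $d$-computable bijection of $\omega$ is $d$-computable. So $\mathcal A$ is not computably categorical relative to $d$.
\end{proof}

\begin{remark}\label{rem:computable}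
The hypothesis that $X$ is not computable is used once, in Proposition~\ref{prop:copy}, to make the preimage of a trigger value settle. It cannot be dropped for any $X$: if $X$ is computable and $\mathcal B_X\cong\mathcal A$, then Proposition~\ref{prop:cc} gives a computable isomorphism, against Proposition~\ref{prop:diag}. So for every computable $X$ some tree is split infinitely often along $X$, which is the converse of Proposition~\ref{prop:path}.
\end{remark}

\section{A finite language}\label{sec:finite}

The infinitely many unary relations can be replaced by chains of finite length.

\begin{theorem}\label{thm:finite}
Theorem~\ref{thm:main} also holds with a structure in a finite relational language.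
\end{theorem}

\begin{proof}
Use a unary symbol $U$ and binary symbols $E$ and $S$. For an element $x$ of a tagged structure $\mathcal C$ let $\kappa(x)=2g$ if $x$ is a center of sort $g$, and $\kappa(x)=2t+1$ if $x$ is a tag point of kind $t$. Define $\hat{\mathcal C}$ as follows. The set $U$ consists of the elements of $\mathcal C$, with $E$ as in $\mathcal C$. To each $x\in U$, with $\kappa=\kappa(x)$, attach new elements $b_0,\dots,b_\kappa$ outside $U$ with
\[
S(x,b_0),\ S(b_0,b_1),\ \dots,\ S(b_{\kappa-1},b_\kappa),\ S(b_\kappa,b_\kappa),
\]
and let $S$ hold nowhere else. To obtain universe $\omega$, list the element $0$ of $\mathcal C$, then its chain, then the element $1$, then its chain, and so on. The structure $\hat{\mathcal C}$ and the map $\iota_{\mathcal C}$ that sends an element of $\mathcal C$ to its place in the list are computable from $\mathcal C$, uniformly. So $\hat{\mathcal A}$ is computable and $\hat{\mathcal B}_X$ is uniformly $X$-computable.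

Let $\mathcal N$ be a copy of $\hat{\mathcal A}$. Every element has exactly one $S$-successor, which a search finds. Starting from $x\in U$ and following successors until a loop appears, we compute $\kappa(x)$ from $\mathcal N$. Numbering the infinite set $U$ in increasing order and transferring $E$ and the unary relations coded by $\kappa$, we get a copy $\mathcal N^-$ of $\mathcal A$ that is computable from $\mathcal N$. An isomorphism between two structures of this kind maps $U$ onto $U$ and preserves $E$ and the lengths of chains, hence $\kappa$. Conversely, a bijection between the sets $U$ that preserves $E$ and $\kappa$ extends uniquely to an isomorphism, by sending the $k$-th element of the chain of $x$ to the $k$-th element of the chain of its image. The extension is computable from the bijection and the two structures, since for an element outside $U$ a search through the chains finds $x$ and $k$.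

If $\mathcal N$ is computable, then $\mathcal N^-$ is a computable copy of $\mathcal A$. A computable isomorphism $\mathcal A\to\mathcal N^-$ gives a computable bijection between the sets $U$, and so a computable isomorphism $\hat{\mathcal A}\to\mathcal N$. Thus $\hat{\mathcal A}$ is computably categorical. If $X$ is not computable, then $\mathcal B_X\cong\mathcal A$ gives $\hat{\mathcal B}_X\cong\hat{\mathcal A}$. If $G\colon\hat{\mathcal A}\to\hat{\mathcal B}_X$ were an $X$-computable isomorphism, then $\iota_{\mathcal B_X}^{-1}\circ G\circ\iota_{\mathcal A}$ would be an $X$-computable isomorphism from $\mathcal A$ to $\mathcal B_X$, and there is none. The last two sentences of Theorem~\ref{thm:main} follow for $\hat{\mathcal A}$ from parts (1) and (2) by taking $X\in d$.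
\end{proof}

\begin{thebibliography}{1}

\bibitem{rcc}
\emph{Relativizing Computable Categoricity},
\texttt{https://homepages.ecs.vuw.ac.nz/\textasciitilde{}downey/publications/thing.pdf}.

\end{thebibliography}
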